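# Dimension at a stable arc: the local ring and its completion

## 1. Arcs on a node that leave the crossing along one branch

Let $k$ be a field and let $X\subset\mathbb A^2_k$ be the node $xy=0$. An arc on $X$ with coefficients in a $k$-algebra $A$ is a pair of power series $x(t)=\sum x^{(i)}t^i$, $y(t)=\sum y^{(i)}t^i$ in $A[[t]]$ with $x(t)y(t)=0$. So arcs are the $A$-points of the spectrum of
$$\mathcal O=k[x^{(i)},y^{(i)}:i\ge 0]\Big/\Big(\sum_{i+j=n}x^{(i)}y^{(j)}:n\ge 0\Big).$$
Consider the arcs $(x(t),0)$ where $x(t)$ vanishes to order exactly one, and among them the generic one. It corresponds to the ideal $P=(x^{(0)},\,y^{(0)},y^{(1)},\dots)$, which is prime because $\mathcal O/P=k[x^{(1)},x^{(2)},\dots]$. Put $R=\mathcal O_P$, with maximal ideal $\mathfrak m$, and let us compute $R$ and its completion $\widehat R=\varprojlim R/\mathfrak m^n$.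

Let $J\subset R$ be the ideal generated by all $y^{(i)}$. I claim that $J=x^{(0)}J$. The coefficient of $t^{m+1}$ in $xy=0$ reads
$$x^{(1)}y^{(m)}=-x^{(0)}y^{(m+1)}-\sum_{i=2}^{m+1}x^{(i)}y^{(m+1-i)} .$$
Here $x^{(1)}$ is a unit of $R$, and the $y$'s in the last sum have index $\le m-1$. By induction on $m$ every $y^{(m)}$ lies in $x^{(0)}J$. Hence $J=x^{(0)}J\subset\bigcap_n\mathfrak m^n$, so $R$ and $R/J$ have the same completion. Now $R/J$ is the localization of $k[x^{(0)},x^{(1)},\dots]$ at the prime $(x^{(0)})$. With $K=k(x^{(1)},x^{(2)},\dots)$ this is the discrete valuation ring $B=K[x^{(0)}]_{(x^{(0)})}$. So $\widehat R=K[[x^{(0)}]]$, of dimension $1$.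

What about $R$ itself? A prime of $R$ gives an arc over its residue field with $x^{(1)}\ne 0$. Since power series over a field form a domain, $xy=0$ forces $y=0$. So $J$ lies in every prime and $\dim R=\dim R/J=1$.

The two dimensions agree, but $R$ is a bad ring: $J\neq 0$. To see this, let $E=\operatorname{Frac}(B)/x^{(0)}B$, a $B$-module on which multiplication by $x^{(0)}$ is surjective, and let $A=B\oplus E$ with $E^2=0$, a local ring. Let $x(t)=\sum x^{(i)}t^i\in B[[t]]$ and let $y^{(0)}\in E$ be the class of $1$; it is nonzero and $x^{(0)}y^{(0)}=0$. Choose $y^{(1)},y^{(2)},\dots\in E$ one after the other with $x^{(0)}y^{(n)}=-\sum_{i\ge 1}x^{(i)}y^{(n-i)}$. Then $x(t)y(t)=0$, so we have a homomorphism $\mathcal O\to A$. The preimage of the maximal ideal is $P$, so it extends to $R\to A$, and $y^{(0)}$ has nonzero image. Thus $J\ne0$. By Nakayama, $J=x^{(0)}J\neq0$ is not finitely generated. So $R$ is neither reduced nor Noetherian, and $R\to\widehat R$ is not injective.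

So in this example completion destroys part of the ring and yet the dimension survives. Is this an accident? The rest of the lecture answers this for a whole class of points of arc spaces.

## 2. Stable points and the equality of dimensions

Throughout, $k$ is a perfect field. A variety over $k$ is a reduced separated scheme of finite type. Let $X$ be a variety with irreducible components $X^1,\dots,X^c$. Its arc space $X_\infty$ is the $k$-scheme with $X_\infty(A)=\operatorname{Hom}_k(\operatorname{Spec}A[[t]],X)$; equivalently $X_\infty=\varprojlim_n X_n$, where $X_n(A)=\operatorname{Hom}_k(\operatorname{Spec}A[t]/(t^{n+1}),X)$. If $U\subset X$ is open, then $U_\infty$ is the preimage of $U$ under $X_\infty\to X_0=X$: an open subset of $\operatorname{Spec}A[[t]]$ containing $V(t)$ is everything, since $t$ is in the Jacobson radical. If $U$ is affine, so is $U_\infty$; its ring is generated by the $t$-coefficients of the coordinates. If $Y\subset X$ is a closed subscheme, $Y_\infty$ is a closed subset of $X_\infty$.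

A point $Q$ of an arc space gives an arc $\gamma_Q$ over its residue field $\kappa(Q)$. Let $\eta_Q$ be the image in $X$ of the generic point of $\operatorname{Spec}\kappa(Q)[[t]]$. For a function $b$ and an arc $\gamma$ write $b(\gamma)=\sum_n b^{(n)}(\gamma)t^n$; thus $b^{(n)}$ is a function on the arc space. Since $\kappa(Q)[[t]]$ is a domain, $Q\in Y_\infty$ if and only if $\eta_Q\in Y$. For a point $P$, let $Z(P)$ be the closure of $\{P\}$ in $X_\infty$. For a local ring $(R,\mathfrak m)$, $\widehat R=\varprojlim R/\mathfrak m^n$.

**Definition (stable point).** $P\in X_\infty$ is stable if (i) $Z(P)\not\subset\bigcup_i(\operatorname{Sing}X^i)_\infty$, and (ii) there is an open affine $W_0\subset X_\infty$ such that $Z(P)\cap W_0$ is a nonempty closed subset of $W_0$ whose defining ideal is the radical of a finitely generated ideal.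

In Section 1 the point $P$ is stable. The components are lines, so (i) is clear. For (ii) take $W_0=D(x^{(1)})$: at a point of $V(x^{(0)})\cap W_0$ we have $x\neq 0$, hence $y=0$, so $Z(P)\cap W_0=V(x^{(0)})\cap W_0$. One equation suffices, although $P$ has infinitely many generators.

For $X=\mathbb A^1$, $\mathcal O=k[x^{(0)},x^{(1)},\dots]$, the point $P_m=(x^{(0)},\dots,x^{(m-1)})$ is stable. With $K=k(x^{(m)},x^{(m+1)},\dots)$ its local ring is $K[x^{(0)},\dots,x^{(m-1)}]$ localized at the origin, so both dimensions are $m$. On the other hand the constant arc $O=(x^{(0)},x^{(1)},\dots)$ is not stable. If it were, there would be $g,\phi_1,\dots,\phi_s$ with $O\in D(g)$ and $\{O\}=Z(O)\cap D(g)=V(\phi_1,\dots,\phi_s)\cap D(g)$. These functions involve only variables of index $<n$ for some $n$, so $P_n$ also lies in $V(\phi_1,\dots,\phi_s)\cap D(g)$, and $P_n\neq O$.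

The following is taken as known. At a stable point $P$, $\mathcal O_{X_\infty,P}$ is irreducible of finite dimension, but in general neither reduced nor Noetherian; its completion is isomorphic to that of $\mathcal O_{(X_\infty)_{\rm red},P}$ and is Noetherian. We shall use only that $\dim\mathcal O_{X_\infty,P}<\infty$. The question (posed in doi:10.5802/aif.3568) is whether $\dim\mathcal O_{X_\infty,P}=\dim\widehat{\mathcal O_{X_\infty,P}}$. The answer is yes.

**Theorem 1.** Let $X$ be a variety over the perfect field $k$. If $P$ is a stable point of $X_\infty$, then $\dim\mathcal O_{X_\infty,P}=\dim\widehat{\mathcal O_{X_\infty,P}}$. Moreover $\operatorname{Spec}\mathcal O_{X_\infty,P}$ is a Noetherian space, and the common dimension equals $\dim\mathcal O_{\mathcal M,p}$ for an explicit point $p$ of an explicit $k$-scheme $\mathcal M$ of finite type.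

The scheme $\mathcal M=\mathcal M^e_a$ is built in Section 4.

**Theorem 2.** (a) Let $P\in X_\infty$ be any point with $\eta_P$ in the regular locus of $X$ (every stable point has this property, Lemma 5). Then $\dim\mathcal O_{X_\infty,P}=\dim\widehat{\mathcal O_{X_\infty,P}}\in\mathbb N\cup\{\infty\}$, and the following are equivalent: $P$ is stable; $\dim\mathcal O_{X_\infty,P}<\infty$; $\dim\widehat{\mathcal O_{X_\infty,P}}<\infty$.

(b) If $P$ is stable and $R=\mathcal O_{X_\infty,P}$, every generization $Q$ of $P$ is stable, so $\dim R_Q=\dim\widehat{R_Q}$ for every prime $Q$. Krull's height theorem holds in $R$: a prime minimal over an ideal generated by $i$ elements has height $\le i$; and $\dim R$ is the least number of elements generating an ideal with radical $\mathfrak m$.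

For a Noetherian local ring the equality of dimensions is textbook material, and it is instructive to see where the textbook stops. To get $\dim R\le\dim\widehat R$ one lifts a chain of primes of $R$ to $\widehat R$ by going-down, which uses that $R\to\widehat R$ is faithfully flat. In Section 1 this map is not even injective, so it is not faithfully flat. Dividing out the nilpotents is not a cure one can count on for formal reasons: if $R$ is a rank-one valuation ring with non-discrete value group, then $\mathfrak m=\mathfrak m^2$, so $\widehat R=R/\mathfrak m$ is a field, Noetherian of dimension $0$, whereas $R$ is a domain with $\dim R=1$. To get $\dim\widehat R\le\dim R$ one chooses $\dim R$ elements with radical $\mathfrak m$. The choice avoids minimal primes, so it needs that there are finitely many of them at each stage, and nothing guarantees this in a general non-Noetherian ring. Both inequalities therefore need geometry.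

The way around is this. The quotients $R/\mathfrak m^n$ know about arcs over local rings with nilpotent maximal ideal, and over such rings the Weierstrass preparation theorem lets us describe arcs by finitely many equations, up to free variables. This computes $\widehat R$ by a scheme of finite type. A chain of primes of $R$ is not visible over such rings, but a single pair of adjacent primes $Q\subsetneq Q'$ is visible over a complete rank-one valuation ring, and there Weierstrass preparation is again available. We shall compare the finite-type models at $Q$ and at $Q'$ over that valuation ring: étale locally, the model of $Q$ is a factor of the model of $Q'$.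

## 3. Weierstrass division over a complete ring

We need division in a form that covers both local rings with nilpotent maximal ideal and valuation rings, with no Noetherian hypothesis.

**Lemma 1.** Let $A$ be separated and complete for the $\mathfrak a$-adic topology, and let $g=\sum g_it^i\in A[[t]]$ with $g_i\in\mathfrak a$ for $i<e$ and $g_e\in A^*$. Then $A[[t]]=gA[[t]]\oplus\bigoplus_{i<e}At^i$ and $g$ is a nonzerodivisor. There is a unique monic $q\in A[t]$ of degree $e$ with $g=q\cdot$unit in $A[[t]]$; moreover $q\equiv t^e$ mod $\mathfrak a$.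

*Proof.* First we divide. Write every series as $\phi=\phi_{<e}+t^e\tau(\phi)$, where $\phi_{<e}$ is the part of degree $<e$, and write $g=g_{<e}+t^e\varepsilon$. The series $\varepsilon$ is a unit, since its constant term is $g_e$. An equation $\phi=gb+\rho$ with $\rho$ a polynomial of degree $<e$ means exactly $\tau(\phi)=\tau(gb)$, that is,
$$\tau(\phi)=\tau(g_{<e}b)+\varepsilon b=(1+\theta)(\varepsilon b),\qquad \theta(b')=\tau(g_{<e}\,\varepsilon^{-1}b').$$
The additive map $\theta$ sends $\mathfrak a^n[[t]]$ (series with coefficients in $\mathfrak a^n$) into $\mathfrak a^{n+1}[[t]]$, because $g_{<e}$ has coefficients in $\mathfrak a$. So $\theta$ induces a nilpotent map on each $(A/\mathfrak a^n)[[t]]$, and $1+\theta$ is bijective there, with inverse $\sum_m(-\theta)^m$. As $A[[t]]=\varprojlim(A/\mathfrak a^n)[[t]]$, $1+\theta$ is bijective on $A[[t]]$. Hence $b$, and then $\rho$, exist and are unique. In particular $gb=0$ implies $b=0$, by uniqueness of the division of $0$.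

Now we find $q$. Divide $t^e=gb+\rho$. Modulo $\mathfrak a$ we have $\bar g=t^e\bar\varepsilon$, so $t^e=\bar g\bar\varepsilon^{-1}+0$; by uniqueness of division over $A/\mathfrak a$ (with the zero ideal), $\bar\rho=0$ and $\bar b=\bar\varepsilon^{-1}$. Since $A$ is complete, $\mathfrak a$ lies in the Jacobson radical, so the constant term of $b$ is a unit and $b$ is a unit. Put $q=t^e-\rho=gb$; it is monic of degree $e$, congruent to $t^e$ mod $\mathfrak a$, and $g=qb^{-1}$. If also $g=q'u'$ with $q'$ monic of degree $e$ and $u'$ a unit, then $t^e=gu'^{-1}+(t^e-q')$ is another division, so $q'=q$. $\square$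

For example, with $A=k[c]/(c^n)$, $\mathfrak a=(c)$, the series $g=c+t$ is its own $q$. Section 1 was about such $g$.

Let $q\in A[t]$ be monic of degree $e$ with $q\equiv t^e$ mod $\mathfrak a$. Then $t^aq^n$ is monic of degree $a+ne$ and is congruent to $t^{a+ne}$, so Lemma 1 applies to it. Both rings in
$$A[t]/(t^aq^n)\longrightarrow A[[t]]/(t^aq^n)\tag{1}$$
are therefore free over $A$ on $1,t,\dots,t^{a+ne-1}$, and the map is an isomorphism. We identify these rings. Also $q$ and $t$ are nonzerodivisors in $A[[t]]$.

## 4. Finite-type models built from a Jacobian minor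

Let $B=k[x_1,\dots,x_d,y_1,\dots,y_r]$, $f=(f_1,\dots,f_r)\in B^r$, $J=(\partial f_i/\partial y_j)$, $J^*=\operatorname{adj}J$ and $\Delta=\det J$, so that $JJ^*=J^*J=\Delta$. Let $X'=\operatorname{Spec}B/(f)$ and $\mathcal O=\mathcal O(X'_\infty)$. This ring is generated by the coefficients $x^{(i)},y^{(i)}$ (each standing for $d$, respectively $r$, scalar functions). Let $\mathcal O_n\subset\mathcal O$ be the subalgebra generated by those with $i<n$; it is a finitely generated $k$-algebra, hence Noetherian. If $r=0$, then $\Delta=1$.

Where do the equations below come from? Let $(x,y)$ be an arc over a field with $\operatorname{ord}_t\Delta=e$. Fix $x$ and a polynomial $\tilde y\equiv y$ mod $t^{e+1}$, and write $y=\tilde y+t^{e+1}z$. Multiply the Taylor expansion of $f(x,y)=0$ by $J^*$. The linear term becomes $t^{e+1}\Delta z=t^{2e+1}\cdot$unit$\cdot z$, and the quadratic terms are divisible by $t^{2e+2}$. So $z$ can be found, uniquely, exactly when $J^*f(x,\tilde y)$ is divisible by $t^{2e+1}$. Thus an arc with $\operatorname{ord}\Delta=e$ amounts to finitely many constrained coefficients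 and the free tail of $x$. Over a complete ring $A$, $\Delta(\gamma)$ is no longer $t^e\cdot$unit but $q\cdot$unit, and we put $q$ in the place of $t^e$.

**Definition (the models).** For $e\ge 0$, $a\ge 1$ let $\mathcal M^e_a(A)$ be the set of triples $(q,x,y)$ with $q\in A[t]$ monic of degree $e$, $x\in(A[t]/t^aq^2)^d$, $y\in(A[t]/tq)^r$, such that

* (a) $\Delta(x,y)\equiv q\,u_0\bmod tq$ with $u_0\in A^*$;
* (b) $f(x,y)\equiv0\bmod tq$;
* (c) $J^*(x,y)f(x,y)\equiv0\bmod tq^2$.

**Step: condition (c) makes sense.** In (c) we work modulo $tq^2$ but know $y$ only modulo $tq$, so we must check that lifts do not matter. Let $x'=x+tq^2w$, $y'=y+tqz$. Modulo $tq^2$, Taylor expansion gives $f'\equiv f+tqJz$ (the quadratic terms contain $t^2q^2$) and $J^{*\prime}\equiv J^*+tqM$ for some matrix $M$. Hence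
$$J^{*\prime}f'\equiv J^*f+tqMf+tq\,J^*Jz\equiv J^*f+tqMf+tq\Delta z\equiv J^*f\pmod{tq^2},$$
because $q$ divides $f$ and $\Delta$ by (b) and (a). If $A$ is $\mathfrak a$-adically complete and $q\equiv t^e$ mod $\mathfrak a$, the same computation allows lifts in $A[[t]]$, via (1).

**Step: the models are of finite type and grow by affine spaces.** Represent $x$, $y$ by polynomials of degree $<a+2e$ and $<1+e$. Division by monic polynomials turns (b) and (c) into polynomial equations in the coefficients. In (a), $u_0$ is the coefficient of $t^e$ in the remainder of $\Delta$ modulo $tq$; (a) says that this remainder equals $u_0q$ and that $u_0$ is invertible. So $\mathcal M^e_a$ is an affine $k$-scheme of finite type. The conditions depend only on $x$ mod $tq^2$. An $x\in A[t]/t^{a+1}q^2$ is uniquely $x_a+t^aq^2\xi_a$ with $\deg x_a<a+2e$, $\xi_a\in A^d$. So $\mathcal M^e_{a+1}=\mathcal M^e_a\times\mathbb A^d$, and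
$$\mathcal M^e_\infty:=\varprojlim_a\mathcal M^e_a=\mathcal M^e_a\times\operatorname{Spec}k[\xi_j:j\ge a]\qquad(a\ge1).\tag{2}$$
Its $A$-points are $(q,\bar x,\bar y,\xi)$ with $(q,\bar x,\bar y)\in\mathcal M^e_1(A)$ and $\xi=\sum_{j\ge1}\xi_jt^{j-1}\in A[[t]]^d$; the corresponding element modulo $t^aq^2$ is the class of $\bar x+tq^2\sum_{j<a}\xi_jt^{j-1}$. Let $\mathcal M^{e,0}_a\subset\mathcal M^e_a$ be the closed subscheme $q=t^e$, for $1\le a\le\infty$.

**Example (the node).** Let $f=xy$, with $\Delta=J=x$ and $J^*=1$. Take $e=1$, $a=1$, $q=t+c$. Here $x$ is a polynomial of degree $\le2$ and $y$ one of degree $\le1$. Condition (a) says $x=q(u_0+u_1t)$ with $u_0$ invertible. Condition (b) says $q(u_0+u_1t)y\in tq\,A[t]$, that is, $y(0)=0$, $y=y_1t$. Condition (c) says $q\cdot(u_0+u_1t)y_1t\in tq^2A[t]$, that is, $q$ divides $(u_0+u_1t)y_1$, that is, $y_1(u_0-cu_1)=0$. So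
$$\mathcal M^1_1=\operatorname{Spec}k[c,u_0^{\pm1},u_1,y_1]/\big(y_1(u_0-cu_1)\big).$$
The stable point of Section 1 gives $c=0$, $y_1=0$ and $u_0=x^{(1)}$, $u_1=x^{(2)}$ independent. There $u_0-cu_1$ is a unit, so the local ring is $k(u_0,u_1)[c]_{(c)}$, of dimension $1$, the number found in Section 1.

The next lemma says that the models describe arcs over complete rings.

**Lemma 2.** Let $A$ be $\mathfrak a$-adically separated and complete. The set of $\gamma\in X'(A[[t]])$ with $\Delta^{(i)}(\gamma)\in\mathfrak a$ for $i<e$ and $\Delta^{(e)}(\gamma)\in A^*$ is in bijection with the set of points of $\mathcal M^e_\infty(A)$ with $q\equiv t^e$ mod $\mathfrak a$. The bijection sends $\gamma=(x,y)$ to $(q,\ x\bmod t^aq^2\text{ (all }a),\ y\bmod tq)$, where $\Delta(\gamma)=q\cdot$unit as in Lemma 1. It is functorial in $(A,\mathfrak a)$, that is, for homomorphisms $A\to A'$ mapping $\mathfrak a$ into $\mathfrak a'$.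

*Proof.* All residues are taken through (1).

**Step 1: an arc gives a point.** Given $\gamma$, write $\Delta(\gamma)=qu$ with $u$ a unit. Then $\Delta(\gamma)\equiv q\,u(0)$ mod $tq$, which is (a); and (b), (c) hold because $f(\gamma)=0$ and lifts in $A[[t]]$ are allowed. Also $q\equiv t^e$ mod $\mathfrak a$ by Lemma 1.

**Step 2: recover $x$.** Let $(q,\bar x,\bar y,\xi)$ be given, with $q\equiv t^e$ mod $\mathfrak a$. Let $\bar x$, $\bar y$ also denote the representatives of degree $<1+2e$, $<1+e$. Put $x=\bar x+tq^2\xi$. By division by $tq^2$, every $x\in A[[t]]^d$ lifting $\bar x$ comes from exactly one $\xi$.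

**Step 3: recover $y$.** Put $\tilde y=\bar y$. The claim is that there is exactly one $y=\tilde y+tqz$, $z\in A[[t]]^r$, with $f(x,y)=0$. By (a), $\Delta(x,\tilde y)\in qu_0+tqA[[t]]$, so $\Delta(x,\tilde y)=qv$ with $v(0)=u_0$; thus $v$ is a unit. Evaluate $J$, $J^*$ at $(x,\tilde y)$. Then
$$f(x,y)=f(x,\tilde y)+tqJz+t^2q^2H(z)$$
with $H$ a polynomial map in $z$ over $A[[t]]$. The matrix $J^*$ is injective on $A[[t]]^r$, since $JJ^*=qv$ is a nonzerodivisor. By (c) and independence of lifts, $J^*f(x,\tilde y)=tq^2c$ with $c\in A[[t]]^r$. Multiplying by $J^*$ and using $J^*J=qv$,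
$$f(x,y)=0\iff tq^2\big(c+vz+tJ^*H(z)\big)=0\iff z=-v^{-1}\big(c+tJ^*H(z)\big).$$
If $z\equiv z'$ mod $t^n$, the right sides agree mod $t^{n+1}$. So the right side is a $t$-adic contraction, and there is exactly one solution $z$.

**Step 4: $q$ is the Weierstrass polynomial of the arc found.** We have $\Delta(x,y)\equiv\Delta(\bar x,\bar y)\equiv qu_0$ mod $tq$, so $\Delta(x,y)=q\cdot$unit. Modulo $\mathfrak a$ this is $t^e\cdot$unit, so $\Delta^{(i)}\in\mathfrak a$ for $i<e$ and $\Delta^{(e)}\in A^*$, and $q$ is the polynomial of Lemma 1 by uniqueness. Hence the two constructions are inverse to each other: an arc $\gamma=(x,y)$ is the unique one with its $x$ and its $y$ mod $tq$. Functoriality is clear, since the image of $q$ in $A'[t]$ is the Weierstrass polynomial of the image arc, again by uniqueness. $\square$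

Take $\mathfrak a=0$, with $A$ arbitrary. The lemma says that the locally closed subscheme
$$L_e=\{\Delta^{(0)}=\dots=\Delta^{(e-1)}=0,\ \Delta^{(e)}\text{ invertible}\}\subset X'_\infty$$
is isomorphic to $\mathcal M^{e,0}_\infty=\mathcal M^{e,0}_a\times\operatorname{Spec}k[\xi_j:j\ge a]$. On $L_e$ we have $x=\bar x+t^{2e+1}\xi$, so $\xi_j=x^{(2e+j)}$, and $\mathcal O(\mathcal M^{e,0}_a)$ is generated by $x^{(i)}$ $(i<a+2e)$, $y^{(i)}$ $(i\le e)$ and $1/\Delta^{(e)}$. For $Q\in L_\varepsilon$ let $p_a(Q)\in\mathcal M^{\varepsilon,0}_a\subset\mathcal M^\varepsilon_a$ be its image and put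
$$\delta_a(Q):=\dim\mathcal O_{\mathcal M^\varepsilon_a,\,p_a(Q)} .$$
Note that the local ring is that of the large model, where $q$ may move.

**Definition (generic tail).** $Q\in L_\varepsilon$ has generic tail from $a$ if $Q$ is the generic point of the fiber of $L_\varepsilon\cong\mathcal M^{\varepsilon,0}_\infty\to\mathcal M^{\varepsilon,0}_a$ over $p_a(Q)$; that is, the coordinates of the $x^{(i)}$, $i\ge a+2\varepsilon$, are algebraically independent over $\kappa(p_a(Q))=k(x^{(i)}_{i<a+2\varepsilon},y^{(i)}_{i\le\varepsilon})\subset\kappa(Q)$.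

It then has generic tail from every $a'\ge a$. For $X'=\mathbb A^1$ ($r=0$, $e=0$), the point $P_m$ of Section 2 has generic tail from every $a\ge\max(m,1)$, and $\mathcal M^0_a=\mathbb A^a$ with $\delta_a(P_m)=m$ for those $a$. The $k$-point given by the arc $x(t)=t$ has no generic tail.

## 5. Stable points have a generic tail

We now connect a variety $X$ with a complete intersection $X'$ as above.

**Setting (∗).** $Y\subset\mathbb A^N_k$ is a closed reduced subscheme, $P\in Y_\infty$, and $Y$ is regular at $\eta=\eta_P$. As $k$ is perfect, $Y$ is smooth at $\eta$, say of relative dimension $d$. By the Jacobian criterion (Bosch–Lütkebohmert–Raynaud, *Néron Models*, §2.2, Prop. 7) there are $f_1,\dots,f_r\in I(Y)$, $r=N-d$, which generate $I(Y)$ at $\eta$ and whose Jacobian matrix has an $r\times r$ minor nonzero at $\eta$. Name the coordinates $x,y$ so that this minor is $\Delta$, the minor of the $y$-derivatives. As $I(Y)$ is finitely generated, there is $h\in B$ with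
$$h(\eta)\neq0,\qquad h\,I(Y)\subset(f)\subset I(Y).\tag{3}$$
Since $\eta$ is the kernel of $\gamma_P^*\colon B\to\kappa(P)[[t]]$, the numbers $e=\operatorname{ord}_t\Delta(\gamma_P)$ and $j=\operatorname{ord}_th(\gamma_P)$ are finite. Then $Y_\infty\subset X'_\infty$ is closed and $P\in L_e$.

For the node and the point of Section 1: $Y=X=X'$, $f=xy$, $\Delta=x$, $h=1$, $e=1$.

**Lemma 3.** In (∗), put $R=\mathcal O_{Y_\infty,P}$ and $R'=\mathcal O_{X'_\infty,P}$. (i) $Y_\infty\cap D(h^{(i)})=X'_\infty\cap D(h^{(i)})$ as sets for all $i$, and $\operatorname{Spec}R\to\operatorname{Spec}R'$ is a homeomorphism. (ii) $\widehat{R'}\cong\widehat R$.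

*Proof.* (i) Let $Q\in X'_\infty$ with $h(\gamma_Q)\ne0$, and $b\in I(Y)$. By (3), $h(\gamma_Q)b(\gamma_Q)=0$, so $b(\gamma_Q)=0$ because $\kappa(Q)[[t]]$ is a domain. Hence $Q\in Y_\infty$. Next, $R'\to R$ is surjective, so $\operatorname{Spec}R$ is a closed subspace of $\operatorname{Spec}R'$. The points of $\operatorname{Spec}R'$ are generizations of $P\in D(h^{(j)})$, so they lie in $D(h^{(j)})$ and therefore in $Y_\infty$. So the closed subspace is everything.

(ii) We show that $R'\to R'/\mathfrak m_{R'}^n$ factors through $R$. Let $A$ be a local ring with $\mathfrak m_A^n=0$, and $\gamma\in X'(A[[t]])$ an arc whose reduction over $A/\mathfrak m_A$ induces the point $P$. Then $h^{(i)}(\gamma)\in\mathfrak m_A$ for $i<j$ and $h^{(j)}(\gamma)\in A^*$, so $h(\gamma)$ is a nonzerodivisor by Lemma 1 with $\mathfrak a=\mathfrak m_A$. Since $h(\gamma)b(\gamma)=0$ for $b\in I(Y)$, we get $b(\gamma)=0$, so $\gamma\in Y(A[[t]])$. Apply this to $A=R'/\mathfrak m_{R'}^n$ with its tautological arc. The map $R'\to A$ factors through $R$, so the kernel of $R'\to R$ lies in $\mathfrak m_{R'}^n$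 and $R'/\mathfrak m_{R'}^n=R/\mathfrak m_R^n$, for all $n$. $\square$

The next lemma turns condition (ii) of stability into a property of the tail.

**Lemma 4.** In (∗), suppose that $g,\phi_1,\dots,\phi_s\in\mathcal O(Y_\infty)$ satisfy $P\in D(g)$ and $Z(P)\cap D(g)=V(\phi_1,\dots,\phi_s)\cap D(g)$ in $Y_\infty$. Then $P$ has generic tail from some $a_0$.

*Proof.* Lift $g,\phi_i$ to $g',\phi'_i\in\mathcal O$ and put $W=D(g'h^{(j)}\Delta^{(e)})\subset X'_\infty$, an open set containing $P$. Then
$$Z(P)\cap W=V(\phi')\cap W\cap L_e.$$
Indeed, the functions $\Delta^{(i)}$, $i<e$, vanish at $P$, hence on $Z(P)$, which gives "$\subset$". A point of the right side lies in $D(h^{(j)})$, so in $Y_\infty$ by Lemma 3(i), so in $V(\phi)\cap D(g)\subset Z(P)$; this gives "$\supset$". Since $\mathcal O(L_e)=\bigcup_a\mathcal O(\mathcal M^{e,0}_a)$, the finitely many functions involved, restricted to $L_e$, come from $\mathcal M^{e,0}_{a_0}$ for some $a_0$. So $Z(P)\cap W$ is the preimage in $L_e$ of a subset $C\subset\mathcal M^{e,0}_{a_0}$, and $p_{a_0}(P)\in C$. The fiber over $p_{a_0}(P)$ is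 the spectrum of a polynomial ring over a field, so it is irreducible; let $P^*$ be its generic point. It lies in the preimage of $C$, so $P^*\in Z(P)$. And $P$ lies in the fiber, so $P\in\overline{\{P^*\}}$. Hence $P=P^*$. $\square$

**Lemma 5.** Let $P$ be stable in $X_\infty$. Then $\eta_P$ lies on exactly one component of $X$ and is a regular point of $X$. If $U\subset X$ is an affine open set containing the image of the closed point of $\gamma_P$, then (∗) holds with $Y=U\subset\mathbb A^N$, and $P$ has generic tail.

*Proof.* **Step 1: equations in $\mathcal O(U_\infty)$.** We bring stability into the form of Lemma 4. $U_\infty$ is an affine open subscheme of $X_\infty$ containing $P$. Also $P\in W_0$, since $Z(P)\cap W_0$ is a nonempty open subset of $Z(P)$. Choose $g\in\mathcal O(U_\infty)$ with $P\in D(g)\subset W_0\cap U_\infty$. If $Z(P)\cap W_0=V(\psi_1,\dots,\psi_s)$, then $\psi_i|_{D(g)}\in\mathcal O(U_\infty)_g$. Multiplying by powers of $g$ we get $\phi_i\in\mathcal O(U_\infty)$ with $Z(P)\cap D(g)=V(\phi_1,\dots,\phi_s)\cap D(g)$ in $U_\infty$.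

**Step 2: $\eta$ is regular on a component containing it.** Say $\eta=\eta_P\in X^1$; then $P\in X^1_\infty$. By (i), $P\notin(\operatorname{Sing}X^1)_\infty$, so $\eta\notin\operatorname{Sing}X^1$.

**Step 3: there is no second component.** Suppose $\eta\in X^2$ as well. Apply (∗) and Lemma 4 to $Y=X^1\cap U$; this is allowed since $Z(P)\subset X^1_\infty$, so the equality of Step 1 restricts to $Y_\infty$. We find that $P$ has generic tail. So there is $n_0$ such that the coordinates of $x^{(i)}(\gamma_P)$, $i\ge n_0$, are algebraically independent over $F=k(x^{(i)}(\gamma_P):i<n_0)$. The scheme $X^1\cap X^2\cap U$ has dimension $<d=\dim X^1$, so $k[x_1,\dots,x_d]\to\mathcal O(X^1\cap X^2\cap U)$ is not injective. Thus some $0\ne G\in k[x_1,\dots,x_d]$ vanishes on $X^1\cap X^2\cap U$. As $\gamma_P$ is an arc in $X^1\cap X^2$ (take the reduced structure and replace $G$ by a power if needed; a power of $G$ vanishes in a domain only if $G$ does), $G(x(\gamma_P))=0$. Consider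
$$G\Big(\sum_{i<n_0}x^{(i)}(\gamma_P)t^i+t^{n_0}\zeta\Big),\qquad \zeta=\sum_{i\ge0}\zeta_it^i .$$
Its $t$-coefficients are polynomials over $F$ in the coordinates of the $\zeta_i$. They vanish at $\zeta_i=x^{(n_0+i)}(\gamma_P)$, an algebraically independent family over $F$, so they are zero polynomials. Hence $G$ vanishes on $\sum_{i<n_0}x^{(i)}t^i+t^{n_0}F[[t]]^d$, a product of $d$ infinite subsets of the field $F((t))$. A nonzero polynomial cannot do this. So $\eta$ lies on $X^1$ only.

**Step 4: conclusion.** Near $\eta$, $X=X^1$, so $X$ is regular at $\eta$. Now (∗) holds with $Y=U$, and Lemma 4 with Step 1 gives the generic tail. $\square$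

From here to the end of Section 8, $P$ is stable, $Y=U$ as in Lemma 5, $R=\mathcal O_{X_\infty,P}=\mathcal O_{U_\infty,P}$, and $R'=\mathcal O_{X'_\infty,P}$ with maximal ideal $\mathfrak m$. By Lemma 3, $\dim R=\dim R'$ and $\widehat R=\widehat{R'}$, so we may work with $R'$. Every $Q\in\operatorname{Spec}R'$ has $\operatorname{ord}_t\Delta(\gamma_Q)\le e$, because $\Delta^{(e)}\notin\mathfrak m$. Let $P$ have generic tail from $a_0$.

## 6. The completed local ring is that of a model

We use two facts about completion along a finitely generated ideal $I$ of a ring $T$, with $\widehat T=\varprojlim T/I^n$. First (Stacks Project, Tag 05GH): if $T/I$ is Noetherian, then $\widehat T$ is Noetherian and complete for $I\widehat T$. Second,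
$$\ker(\widehat T\to T/I^n)=I^n\widehat T.\tag{4}$$
For (4), an element of the kernel is a convergent sum $\sum_{m\ge n}u_m$ with $u_m\in I^m$. If $I^n=(c_1,\dots,c_s)$, write $u_m=\sum_lc_lv_{m,l}$ with $v_{m,l}\in I^{m-n}$; the sum is $\sum_lc_l\sum_mv_{m,l}\in I^n\widehat T$. The other inclusion is clear.

**Lemma 6.** $\widehat{R'}$ is Noetherian, $\dim\widehat{R'}=\delta_a(P)$ for all $a\ge a_0$, and $\mathfrak m\widehat{R'}$ is the maximal ideal of $\widehat{R'}$.

*Proof.* **Step 1: replace $R'$ by a local ring of the infinite model.** Let $T=\mathcal O_{\mathcal M^e_\infty,P}$, where we view $P\in L_e\cong\mathcal M^{e,0}_\infty\subset\mathcal M^e_\infty$. Let $A$ be local with $\mathfrak m_A^n=0$. Local homomorphisms $R'\to A$ correspond to arcs $\gamma\in X'(A[[t]])$ whose reduction modulo $\mathfrak m_A$ induces $P$; such $\gamma$ satisfy the hypotheses of Lemma 2 with $\mathfrak a=\mathfrak m_A$, as $P\in L_e$. Local homomorphisms $T\to A$ correspond to points of $\mathcal M^e_\infty(A)$ whose reduction modulo $\mathfrak m_A$ induces $P\in\mathcal M^{e,0}_\infty$; these satisfy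 $q\equiv t^e$ mod $\mathfrak m_A$. By Lemma 2, and its functoriality for $(A,\mathfrak m_A)\to(A/\mathfrak m_A,0)$, the two sets are in natural bijection. On the category of local rings with $\mathfrak m_A^n=0$, the first functor is represented by $R'/\mathfrak m^n$ and the second by $T/\mathfrak m_T^n$. By Yoneda $R'/\mathfrak m^n\cong T/\mathfrak m_T^n$, compatibly in $n$. So $\widehat{R'}\cong\widehat T$, compatibly with the projections.

**Step 2: compute $\widehat T$.** Let $a\ge a_0$ and $(O,\mathfrak n)=\mathcal O_{\mathcal M^e_a,p_a(P)}$. By (2) the fibers of $\mathcal M^e_\infty\to\mathcal M^e_a$ and of $\mathcal M^{e,0}_\infty\to\mathcal M^{e,0}_a$ over $p_a(P)$ are the same scheme, and $P$ is its generic point. So $T$ is the localization of $O[\xi_j:j\ge a]$ at the prime $\mathfrak nO[\xi]$. It is flat over $O$, and its maximal ideal $\mathfrak nT$ is finitely generated. By the two facts above, $\widehat T$ is Noetherian with maximal ideal $\mathfrak n\widehat T$, and $\widehat T/\mathfrak n^n\widehat T=T/\mathfrak n^nT$. By flatness $\mathfrak n^iT/\mathfrak n^{i+1}T=(\mathfrak n^i/\mathfrak n^{i+1})\otimes_{O/\mathfrak n}T/\mathfrak nT$,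 so $T/\mathfrak n^nT$ has the same length as $O/\mathfrak n^n$. The Noetherian local rings $\widehat T$ and $O$ have the same Hilbert–Samuel function, hence the same dimension: $\dim\widehat T=\dim O=\delta_a(P)$.

**Step 3: $\mathfrak m$ generates the maximal ideal $\widehat{\mathfrak m}$ of $\widehat{R'}$.** By Step 2 and (4), transported to $\widehat{R'}$, $\ker(\widehat{R'}\to R'/\mathfrak m^i)=\widehat{\mathfrak m}^i$. So $\mathfrak m$ surjects onto $\mathfrak m/\mathfrak m^2=\widehat{\mathfrak m}/\widehat{\mathfrak m}^2$. Since $\widehat{\mathfrak m}$ is finitely generated, Nakayama gives $\widehat{\mathfrak m}=\mathfrak m\widehat{R'}$. $\square$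

## 7. Adjacent primes over a complete valuation ring: $\dim R\le\dim\widehat R$

We now know $\dim\widehat R=\delta_a(P)$, and must bound the length of chains of primes in $R'$ by this number. It is enough to see that $\delta_a$ drops along each step of a chain. Two primes are adjacent if $Q\subsetneq Q'$ and no prime lies strictly between.

A case to keep in mind: on the node, let $P$ be the generic arc $(x,0)$ with $\operatorname{ord}x=2$, and $Q$ the generic arc $(x,0)$ with $\operatorname{ord}x=1$. Over $V=K[[x^{(1)}]]$, $K=k(x^{(2)},x^{(3)},\dots)$, we have the arc $x(t)=x^{(1)}t+x^{(2)}t^2+\cdots$, which is $Q$ at the generic point of $\operatorname{Spec}V$ and $P$ at the closed point. Its Weierstrass polynomial is $q=t(t+c)$ with $c\ne0$ in the maximal ideal. At $Q$ only the factor $t$ counts. Over the fraction field the model for $q$ splits into a part for the factor $t$, which is the model at $Q$, and a part for the factor $t+c$. This is the mechanism of the proof.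

**Lemma 7.** Let $Q\subsetneq Q'$ be adjacent primes of $R'$. Then $\delta_a(Q')\ge\delta_a(Q)+1$ for all $a\gg0$.

*Proof.* **Step 1: a complete rank-one valuation ring dominating $D=(R'/Q)_{Q'}$.** $D$ is a one-dimensional local domain. Let $V_0$ be any valuation ring dominating $D$ and let $0\ne b\in\mathfrak m_D$. Let $\mathfrak q'$ be the intersection of all primes of $V_0$ containing $b$, and $\mathfrak q$ the union of all primes not containing $b$. As the primes of $V_0$ form a chain, $\mathfrak q$ and $\mathfrak q'$ are primes. They are adjacent, since a prime between them either contains $b$ or does not. The prime $\mathfrak q'\cap D$ contains $b$, so it is $\mathfrak m_D$; the prime $\mathfrak q\cap D$ does not contain $b$, so it is $0$. Hence $(V_0)_{\mathfrak q'}/\mathfrak q$ is a rank-one valuation ring containing and dominating $D$. Let $K$ be the completion of its fraction field for the corresponding real-valued valuation $v$, $V$ the valuation ring of $K$, and $F$ the residue field of $V$. Then $V\supset D$ is a rank-one valuation ring dominating $D$. For $0\neq\pi\in\mathfrak m_V$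 we have $\pi^nV=\{v\ge n\,v(\pi)\}$ and $n\,v(\pi)\to\infty$, so completeness of $K$ shows that $V$ is $\pi$-adically separated and complete.

**Step 2: a map from $\operatorname{Spec}V$ to the model at $Q'$.** The composite $R'\to D\to V$ is an arc $\gamma\in X'(V[[t]])$. Over $K$ it induces the point $Q$, over $F$ the point $Q'$; write $\gamma_K,\gamma_F$. Let $e'=\operatorname{ord}\Delta(\gamma_{Q'})$ and $\varepsilon=\operatorname{ord}\Delta(\gamma_Q)$. Then $\Delta^{(i)}(\gamma)\in\mathfrak m_V$ for $i<e'$ and $\Delta^{(e')}(\gamma)\in V^*$; in particular $\varepsilon\le e'$. Choose $0\ne\pi\in\mathfrak m_V$ dividing all $\Delta^{(i)}(\gamma)$, $i<e'$. This is possible in a valuation ring. Lemma 2 with $\mathfrak a=\pi V$ gives $\Delta(\gamma)=q\cdot$unit and a morphism $\operatorname{Spec}V\to\mathcal M^{e'}_\infty$. By functoriality for $(V,\pi V)\to(F,0)$, the closed point goes to $p_a(Q')\in\mathcal M^{e'}_a$ for every $a$. Let $p'_a\in\mathcal M^{e'}_a$ be the image of the generic point. It specializes to $p_a(Q')$.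

**Step 3: $p'_a\ne p_a(Q')$ for $a\gg0$.** If the points differ for one $a$, they differ for all larger $a$. So assume they are equal for all $a$. Then the two points of $\operatorname{Spec}V$ have the same image in $\mathcal M^{e'}_\infty=\varprojlim_a\mathcal M^{e'}_a$. This image lies in the closed subscheme $\mathcal M^{e',0}_\infty$, so $q=t^{e'}$ in $K[t]$ and $\Delta(\gamma_K)=t^{e'}\cdot$unit. Hence $Q\in L_{e'}$, and Lemma 2 for $(K,0)$ attaches to $\gamma_K$ a point of $\mathcal M^{e',0}_\infty(K)$. It is the one induced from $V$: in both cases one takes the residues of the same $x(\gamma_K)$ and $y(\gamma_K)$, with the same $q=t^{e'}$. So $Q$ and $Q'$ correspond to the same point under $L_{e'}\cong\mathcal M^{e',0}_\infty$, which contradicts $Q\ne Q'$. Since $p'_a$ is a generization of $p_a(Q')$, different from it for $a\gg0$, we get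
$$\delta_a(Q')=\dim\mathcal O_{\mathcal M^{e'}_a,\,p_a(Q')}\ge\dim\mathcal O_{\mathcal M^{e'}_a,\,p'_a}+1\qquad(a\gg0).\tag{5}$$

It remains to show, for all $a\ge 1$,
$$\dim\mathcal O_{\mathcal M^{e'}_a,\,p'_a}\ge\delta_a(Q).\tag{6}$$

**Step 4: an étale cover on which $q$ is factored.** Since $\Delta(\gamma_K)=q\cdot$unit in $K[[t]]$ has order $\varepsilon$, we have $q=t^\varepsilon q_2$ in $K[t]$ with $q_2$ monic and $q_2(0)\neq0$. Put $e_2=e'-\varepsilon$. Let $\mathrm{Pol}_m\cong\mathbb A^m$ be the space of monic polynomials of degree $m$, and $\mathcal C\subset\mathrm{Pol}_\varepsilon\times\mathrm{Pol}_{e_2}$ the open set of pairs $(q_1,q_2)$ with $tq_1$ and $q_2$ comaximal (their resultant is invertible). Multiplication $\mathcal C\to\mathrm{Pol}_{e'}$ is étale: source and target are smooth, and the differential is $(\alpha,\beta)\mapsto\alpha q_2+\beta q_1$ with $\deg\alpha<\varepsilon$, $\deg\beta<e_2$. If $\alpha q_2+\beta q_1=0$ over a field, then $q_1$ divides $\alpha$ as $q_1,q_2$ are coprime, so $\alpha=0$ and $\beta=0$; the dimensions agree, so the differential is bijective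 at every point. Therefore
$$\mathcal E:=\mathcal M^{e'}_a\times_{\mathrm{Pol}_{e'}}\mathcal C\longrightarrow\mathcal M^{e'}_a\quad\text{is étale.}$$

**Step 5: $\mathcal E$ is open in a product with $\mathcal M^\varepsilon_a$.** This is where the model at $Q$ appears as a factor. Let $\mathcal N$ be the finite-type scheme of triples $(q_2,\ x_2\bmod q_2^2,\ y_2\bmod q_2)$ with $q_2$ monic of degree $e_2$ and
$$\Delta\equiv0,\quad f\equiv0\pmod{q_2},\qquad J^*f\equiv0\pmod{q_2^2}.$$
The last condition is independent of lifts: replacing $(x_2,y_2)$ by $(x_2+q_2^2w,\,y_2+q_2z)$ changes $J^*f$ modulo $q_2^2$ by $q_2\Delta z+q_2Mf\equiv0$ for some matrix $M$, as in Section 4. The claim is that $\mathcal E$ is the open subscheme of $\mathcal M^\varepsilon_a\times\mathcal N$ lying over $\mathcal C$.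

Let $(q_1,q_2)\in\mathcal C(A)$ and $q=q_1q_2$. Since $tq_1$ and $q_2$ are comaximal, so are all products of powers of $t$ and $q_1$ with powers of $q_2$. By the Chinese remainder theorem for
$$t^aq^2=(t^aq_1^2)(q_2^2),\qquad tq=(tq_1)q_2,$$
the data $x$ mod $t^aq^2$, $y$ mod $tq$ amount to $x_1$ mod $t^aq_1^2$, $y_1$ mod $tq_1$ together with $x_2$ mod $q_2^2$, $y_2$ mod $q_2$. Condition (b) splits accordingly. For condition (a): if $\Delta\equiv qu_0$ mod $tq$ with $u_0$ a unit, then $\Delta\equiv q_1\cdot q_2(0)u_0$ mod $tq_1$, where $q_2(0)$ is a unit because $t$ and $q_2$ are comaximal, and $\Delta\equiv0$ mod $q_2$. Conversely, let $\Delta\equiv q_1u_1$ mod $tq_1$ with $u_1$ a unit, and $\Delta\equiv0$ mod $q_2$. Both $q_1$ and $q_2$ divide (a polynomial representing) $\Delta$, so by comaximality $\Delta=q_1q_2u=qu$. Cancelling the monic $q_1$ in $q_1q_2u\equiv q_1u_1$ mod $tq_1$ gives $q_2u\equiv u_1$ mod $t$. So $u(0)$ is a unit, and $\Delta\equiv q\,u(0)$ mod $tq$. Given (a) and (b), condition (c) modulo $tq^2=(tq_1^2)(q_2^2)$ splits into the condition modulo $tq_1^2$ for $(x_1,y_1)$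 and the one modulo $q_2^2$ for $(x_2,y_2)$, because each may be tested on any lifts, for instance on lifts of $(x,y)$. This proves the claim.

**Step 6: the point to look at.** The $K$-point of $\mathcal M^{e'}_a$ given by $\gamma$, with the factorization $(t^\varepsilon,q_2)$, is a $K$-point of $\mathcal E$; indeed $t^{1+\varepsilon}$ and $q_2$ are coprime. Let $w\in\mathcal E$ be its image. It lies over $p'_a$. In $K[t]$, $t^{a+2\varepsilon}$ divides $t^aq^2$ and $t^{1+\varepsilon}$ divides $tq$. So the projection of $w$ to $\mathcal M^\varepsilon_a$ is the image of the $K$-point $(t^\varepsilon,\ x(\gamma_K)\bmod t^{a+2\varepsilon},\ y(\gamma_K)\bmod t^{1+\varepsilon})$, that is, $p_a(Q)$. The map $\mathcal E\to\mathcal M^{e'}_a$ is étale, and $\mathcal E\to\mathcal M^\varepsilon_a$ is flat, being an open immersion followed by a projection of a product over a field. Étale maps preserve the dimension of local rings, and flat local homomorphisms of Noetherian rings do not decrease it from source to target: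
$$\dim\mathcal O_{\mathcal M^{e'}_a,p'_a}=\dim\mathcal O_{\mathcal E,w}\ge\dim\mathcal O_{\mathcal M^\varepsilon_a,p_a(Q)}=\delta_a(Q).$$
This is (6). Together with (5) it proves the lemma. $\square$

**Proof that $\dim R\le\dim\widehat R$.** Here the finiteness of $n:=\dim R'=\dim R$ is used. Take a chain $\mathfrak m=Q_0\supsetneq Q_1\supsetneq\dots\supsetneq Q_n$ of maximal length; consecutive primes are adjacent. For $a\gg0$, Lemma 7 applied $n$ times gives $\delta_a(P)\ge n+\delta_a(Q_n)\ge n$. By Lemma 6, $\dim\widehat R=\delta_a(P)\ge n=\dim R$. $\square$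

## 8. A Noetherian spectrum and parameters: $\dim R\ge\dim\widehat R$

We want $n=\dim R'$ elements of $\mathfrak m$ with radical $\mathfrak m$, and for that we need finitely many minimal primes at each stage. So we prove that $\operatorname{Spec}R'$ is a Noetherian space. The first step is that generic tails persist under generization.

**Lemma 8.** Every $Q\in\operatorname{Spec}R'$ has generic tail. If $\varepsilon=\operatorname{ord}\Delta(\gamma_Q)$, then for $n\gg0$ the closure of $Q$ in $L_\varepsilon$ is $L_\varepsilon\cap V(Q\cap\mathcal O_n)$. (The second statement uses only that $Q$ has generic tail.)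

*Proof.* **Step 1: generic tail, by counting transcendence degrees.** Let $\tau_n(Q)$ be the transcendence degree over $k$ of the subfield $k(x^{(i)}_{i<n},y^{(i)}_{i\le e})$ of $\kappa(Q)$, and $\tau_n(P)$ likewise. Since $Q$ specializes to $P$, the same holds for their images in the spectrum of the finitely generated algebra $k[x^{(i)}_{i<n},y^{(i)}_{i\le e}]\subset\mathcal O$, so $\tau_n(Q)\ge\tau_n(P)$. As $P$ has generic tail, $dn-\tau_n(P)$ is constant for $n\gg0$. The integer sequence $dn-\tau_n(Q)$ is nondecreasing, since $\tau_{n+1}(Q)\le\tau_n(Q)+d$, and it is bounded above by $dn-\tau_n(P)$. Hence it is constant for $n\ge n_1$, where we take $n_1>2\varepsilon$. So each $x^{(n)}$, $n\ge n_1$, adds $d$ to the transcendence degree: the coordinates of the $x^{(i)}$, $i\ge n_1$, are algebraically independent over $k(x^{(i)}_{i<n_1},y^{(i)}_{i\le e})$. Put $a=n_1-2\varepsilon$. As $\varepsilon\le e$, this field contains $\kappa(p_a(Q))$. So $Q$ has generic tail from $a$.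

**Step 2: the closure in $L_\varepsilon$.** Let $Q$ have generic tail from $a$. In $L_\varepsilon\cong\mathcal M^{\varepsilon,0}_a\times\operatorname{Spec}k[\xi_j:j\ge a]$ the prime of $Q$ is the extension of the prime of $p_a(Q)$, so the closure of $Q$ is the preimage of $\overline{\{p_a(Q)\}}\subset\mathcal M^{\varepsilon,0}_a$. Let $n\ge\max(a+2\varepsilon,\varepsilon+1)$. By the list of generators in Section 4, every element of $\mathcal O(\mathcal M^{\varepsilon,0}_a)$ becomes, after multiplication by a power of the unit $\Delta^{(\varepsilon)}\in\mathcal O_n$, the restriction of an element of $\mathcal O_n$. If the element vanishes at $p_a(Q)$, that element of $\mathcal O_n$ lies in $Q\cap\mathcal O_n$. So the ideal of $\overline{\{p_a(Q)\}}$ is generated, up to powers of the unit $\Delta^{(\varepsilon)}$, by elements of $Q\cap\mathcal O_n$, and $L_\varepsilon\cap V(Q\cap\mathcal O_n)$ is contained in the closure of $Q$. The reverse inclusion is clear. $\square$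

**Lemma 9.** $\operatorname{Spec}R'$ is a Noetherian topological space.

*Proof.* **Step 1: a criterion.** If every prime of a ring is the radical of a finitely generated ideal, then so is every radical ideal, and the spectrum is Noetherian. Suppose not; consider the nonempty set of radical ideals that are not radicals of finitely generated ideals. It is closed under unions of chains: if $\bigcup I_\lambda=\sqrt{(F)}$ with $F$ finite, then $F\subset I_\lambda$ for some $\lambda$ and $I_\lambda=\sqrt{(F)}$, which is excluded. By Zorn it has a maximal element $I$. It is proper and not prime, say $bc\in I$ with $b,c\notin I$. By maximality $\sqrt{I+(b)}=\sqrt{(H)}$ with $H$ finite. Each element of $H$ has a power in $I+(b)$, so $\sqrt{I+(b)}=\sqrt{(F,b)}$ with $F\subset I$ finite. Similarly $\sqrt{I+(c)}=\sqrt{(G,c)}$ with $G\subset I$ finite. Since $I^2\subset(I+(b))(I+(c))\subset I$, we get $I=\sqrt{(I+(b))(I+(c))}=\sqrt{(F,b)(G,c)}$, a contradiction. Finally, if all radical ideals are radicals of finitely generated ideals, an increasing chain of radical ideals has union $\sqrt{(F)}$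 with $F$ finite, so it stabilizes.

**Step 2: approximating a prime.** For a prime $Q$ of $R'$, also regarded as a prime of $\mathcal O$, let $I_n(Q)=(Q\cap\mathcal O_n)R'$. It is finitely generated since $\mathcal O_n$ is Noetherian, and $V(Q)=\bigcap_nV(I_n(Q))$ is a decreasing intersection since $\mathcal O=\bigcup\mathcal O_n$. We must show $V(Q)=V(I_n(Q))$ for $n\gg0$.

**Step 3: descending induction on the order of $\Delta$.** Let $F_\varepsilon=V(\Delta^{(0)},\dots,\Delta^{(\varepsilon-1)})\subset\operatorname{Spec}R'$. Then $F_0=\operatorname{Spec}R'$, and $F_{e+1}=\emptyset$ because $\Delta^{(e)}$ is a unit of $R'$. Assume that $F_{\varepsilon+1}$ is Noetherian and let $Q\in F_\varepsilon$.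

If $Q\in F_{\varepsilon+1}$, then $V(I_n(Q))\subset F_{\varepsilon+1}$ as soon as $\Delta^{(0)},\dots,\Delta^{(\varepsilon)}\in\mathcal O_n$. So the decreasing sequence $V(I_n(Q))$ stabilizes, and $V(Q)=V(I_n(Q))$ for $n\gg0$.

If $Q\in F_\varepsilon\setminus F_{\varepsilon+1}$, then $\operatorname{ord}\Delta(\gamma_Q)=\varepsilon$. For $n\gg0$,
$$V(I_n(Q))\subset F_\varepsilon=\big(F_\varepsilon\cap D(\Delta^{(\varepsilon)})\big)\sqcup F_{\varepsilon+1}.$$
On $F_\varepsilon\cap D(\Delta^{(\varepsilon)})=\operatorname{Spec}R'\cap L_\varepsilon$ the sets $V(I_n(Q))$ and $V(Q)$ agree for $n\gg0$ by Lemma 8. On $F_{\varepsilon+1}$ the sequence of closed sets $V(I_n(Q))\cap F_{\varepsilon+1}$ stabilizes, so it equals $V(Q)\cap F_{\varepsilon+1}$ for $n\gg0$. Again $V(Q)=V(I_n(Q))$ for $n\gg0$.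

So every prime in $F_\varepsilon$ is the radical of a finitely generated ideal. By the criterion for $R'/(\Delta^{(0)},\dots,\Delta^{(\varepsilon-1)})$, $F_\varepsilon$ is Noetherian. The induction ends at $F_0=\operatorname{Spec}R'$. $\square$

**End of the proof of Theorem 1.** Let $n=\dim R'<\infty$.

**Step 1: there are $g_1,\dots,g_n\in\mathfrak m$ with $V(g_1,\dots,g_n)=\{\mathfrak m\}$.** By Lemma 9 there are finitely many minimal primes over $(g_1,\dots,g_i)$. By prime avoidance choose inductively $g_{i+1}\in\mathfrak m$ outside those that are different from $\mathfrak m$. We show by induction that every prime $\mathfrak p\ne\mathfrak m$ containing $g_1,\dots,g_i$ has height $\ge i$. If $\mathfrak p\neq\mathfrak m$ contains $g_1,\dots,g_{i+1}$, it contains a minimal prime $\mathfrak q$ over $(g_1,\dots,g_i)$. Then $\mathfrak q\ne\mathfrak m$ has height $\ge i$ and $g_{i+1}\in\mathfrak p\setminus\mathfrak q$, so $\mathfrak p$ has height $\ge i+1$. For $i=n$: no prime $\mathfrak p\ne\mathfrak m$ contains $g_1,\dots,g_n$, since otherwise $\operatorname{ht}\mathfrak m\ge n+1$.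

**Step 2: pass to the completion.** If a prime $\mathfrak p\subset\widehat{R'}$ contains $g_1,\dots,g_n$, its contraction to $R'$ is $\mathfrak m$. So $\mathfrak p\supset\mathfrak m\widehat{R'}$, which is the maximal ideal by Lemma 6. Hence $(g_1,\dots,g_n)\widehat{R'}$ is primary to the maximal ideal of the Noetherian local ring $\widehat{R'}$, and Krull's theorem gives $\dim\widehat R=\dim\widehat{R'}\le n=\dim R$.

With Section 7 and Lemma 6, $\dim R=\dim\widehat R=\delta_a(P)$ for all $a\ge a_0$; so $\mathcal M=\mathcal M^e_a$ and $p=p_a(P)$ are as asserted. By Lemma 3, $\operatorname{Spec}R\cong\operatorname{Spec}R'$ is Noetherian. $\blacksquare$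

## 9. Generizations, Krull's height theorem, and points that are not stable

**Proof of Theorem 2(b).** Let $P$ be stable and $Q$ a generization of $P$.

**Step 1: $Q$ is stable.** The set $\bigcup(\operatorname{Sing}X^i)_\infty$ is closed and does not contain $P$, so it does not contain $Q$. This is (i). For (ii), let $\varepsilon=\operatorname{ord}\Delta(\gamma_Q)$ and $j'=\operatorname{ord}h(\gamma_Q)$; both are finite, as $\Delta^{(e)}$ and $h^{(j)}$ do not vanish at $P$, hence not at $Q$. Let $W_0=D(\Delta^{(\varepsilon)}h^{(j')})\subset U_\infty$, an affine open set containing $Q$. By Lemma 3(i) it equals, as a set, the corresponding open set of $X'_\infty$. Take $n\gg0$, so that $\Delta^{(i)}\in Q\cap\mathcal O_n$ for $i<\varepsilon$. Then $V(Q\cap\mathcal O_n)\cap D(\Delta^{(\varepsilon)})\subset L_\varepsilon$, and Lemma 8 gives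
$$Z(Q)\cap W_0=V(Q\cap\mathcal O_n)\cap W_0 .\tag{7}$$
As $Q\cap\mathcal O_n$ is a finitely generated ideal of $\mathcal O_n$, (ii) holds. So $Q$ is stable, and Theorem 1 gives $\dim R_Q=\dim\widehat{R_Q}$.

**Step 2: Krull's theorem.** Let $Q$ be minimal over $(g_1,\dots,g_i)\subset R$. In $\operatorname{Spec}R_Q$ we have $V(g_1,\dots,g_i)=\{QR_Q\}$. By Lemmas 3 and 6 at the stable point $Q$, $\widehat{R_Q}$ is Noetherian with maximal ideal $Q\widehat{R_Q}$. So, as in Step 2 of the end of Section 8, $(g_1,\dots,g_i)\widehat{R_Q}$ is primary to the maximal ideal, and $\operatorname{ht}Q=\dim R_Q=\dim\widehat{R_Q}\le i$.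

**Step 3: the number of parameters.** The construction of Section 8 uses only that the spectrum is Noetherian and the dimension $n$ is finite, so it also works in $R$ and gives $\dim R$ elements generating an ideal with radical $\mathfrak m$. By Step 2 with $Q=\mathfrak m$, fewer elements do not suffice. $\blacksquare$

**Proof of Theorem 2(a).** Let $\eta_P$ be a regular point of $X$, and $U$ an affine open set containing the image of the closed point of $\gamma_P$. Setting (∗) holds with $Y=U$, and Lemma 3 applies; $R$ and $R'$ are as there, and $\mathfrak m$ is the maximal ideal of $R'$.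

**Step 1: $P$ is stable if and only if it has generic tail.** Stable points have generic tail by Lemma 5. Conversely let $P$ have generic tail. The local ring of $X$ at $\eta_P$ is regular, hence a domain, so $\eta_P$ lies on only one component $X^i$ and is regular on it. So $P$ lies neither in $(\operatorname{Sing}X^i)_\infty$ nor in $X^l_\infty$ for $l\neq i$; this gives (i). And (ii) holds by (7) with $Q=P$, because the second statement of Lemma 8 uses only generic tail.

For stable $P$ both dimensions are finite and equal by Theorem 1. So it remains to show: if $P$ does not have generic tail from any $a$, then both dimensions are infinite.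

**Step 2: a quotient of $R'$ that is a limit of regular local rings of growing dimension.** Let $\kappa'=\kappa(p_1(P))$, and let $\zeta_1,\zeta_2,\dots$ be the scalar coordinates of $\xi_1,\xi_2,\dots$ in order. The fiber of $L_e\to\mathcal M^{e,0}_1$ over $p_1(P)$ is $\operatorname{Spec}\kappa'[\zeta]$ with $\kappa'[\zeta]=\kappa'[\zeta_1,\zeta_2,\dots]$. Let $\mathfrak P$ be the prime of $P$ in it and $S=\kappa'[\zeta]_{\mathfrak P}$. This is a quotient of $\mathcal O_{L_e,P}=R'/(\Delta^{(i)}:i<e)$, hence of $R'$. Let $\mathfrak P_n=\mathfrak P\cap\kappa'[\zeta_1,\dots,\zeta_n]$, $S_n=\kappa'[\zeta_1,\dots,\zeta_n]_{\mathfrak P_n}$ and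
$$h_n=\dim S_n=n-\operatorname{trdeg}_{\kappa'}\kappa(\mathfrak P_n),$$
so $S=\varinjlim S_n$. The sequence $h_n$ is nondecreasing, with steps at most $1$. If it were bounded, then for $n\ge n_0$ each $\zeta_{n+1}$ would be transcendental over $\kappa'(\zeta_1,\dots,\zeta_n)\subset\kappa(P)$. Since $\kappa(p_a(P))=\kappa'(\zeta_1,\dots,\zeta_{(a-1)d})$, $P$ would have generic tail from any $a$ with $(a-1)d\ge n_0$. (If $d=0$ there are no $\zeta$'s and the tail is generic for trivial reasons.) So $h_n\to\infty$.

**Step 3: $\dim R=\infty$.** Extensions of primes to a polynomial ring are prime, and strict inclusions persist. So $\mathfrak P_n\kappa'[\zeta]$ is a prime of height $\ge h_n$ contained in $\mathfrak P$. Hence $\dim S=\infty$, and $\dim R=\dim R'\ge\dim S=\infty$.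

**Step 4: $\dim\widehat R\ge\dim\widehat S$.** Write $S=R'/I$. The kernels $(I+\mathfrak m^n)/\mathfrak m^n$ of $R'/\mathfrak m^n\to S/\mathfrak m_S^n$ have surjective transition maps, so $\widehat R=\widehat{R'}\to\widehat S$ is surjective. It suffices to show $\dim\widehat S=\infty$.

**Step 5: parameters of $S$.** The $S_n$ are regular local rings. The map $S_n\to S_{n+1}$ is flat and local, with closed fiber a localization of $\kappa(\mathfrak P_n)[\zeta_{n+1}]$, which is regular of dimension $h_{n+1}-h_n\le1$. A regular system of parameters of $S_n$, together with a lift of a generator of the maximal ideal of the fiber when $h_{n+1}-h_n=1$, generates the maximal ideal of $S_{n+1}$ and has $h_{n+1}$ elements. So it is a regular system of parameters of $S_{n+1}$. Inductively we get $s_1,s_2,\dots\in S$ such that $s_1,\dots,s_{h_n}$ is a regular system of parameters of $S_n$ for all $n$.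

**Step 6: an infinite chain of primes in $\widehat S$.** Let $S^{(i)}=S/(s_1,\dots,s_i)$, with maximal ideal again written $\mathfrak m$ in the rest of this step. For $h_n\ge i$ the ring $S_n/(s_1,\dots,s_i)$ is regular local with parameters $s_{i+1},\dots,s_{h_n}$, and its associated graded ring is the polynomial ring $\kappa(\mathfrak P_n)[s_{i+1},\dots,s_{h_n}]$. Powers of the maximal ideals and their quotients commute with the direct limit, so
$$\operatorname{gr}S^{(i)}=\varinjlim_n\kappa(\mathfrak P_n)[s_{i+1},\dots,s_{h_n}]=\kappa(P)[s_{i+1},s_{i+2},\dots],$$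
a polynomial ring, in particular a domain. The ring $\widehat{S^{(i)}}$ is separated for the filtration by the kernels of $\widehat{S^{(i)}}\to S^{(i)}/\mathfrak m^n$. This filtration is multiplicative, and its $n$-th graded piece is $\ker(S^{(i)}/\mathfrak m^{n+1}\to S^{(i)}/\mathfrak m^n)=\mathfrak m^n/\mathfrak m^{n+1}$; so its associated graded ring is $\operatorname{gr}S^{(i)}$. Two nonzero elements of $\widehat{S^{(i)}}$ have nonzero initial forms, whose product is nonzero; so $\widehat{S^{(i)}}$ is a domain. Hence $\mathfrak c_i=\ker(\widehat S\to\widehat{S^{(i)}})$ is prime, and $\mathfrak c_i\subset\mathfrak c_{i+1}$. The inclusion is strict: $s_{i+1}$ is nonzero in $\mathfrak m/\mathfrak m^2$ of $S^{(i)}$, so it is not in $\mathfrak c_i$, but it is zero in $S^{(i+1)}$, so it is in $\mathfrak c_{i+1}$. Therefore $\dim\widehat S=\infty$, and $\dim\widehat R=\infty$. $\blacksquare$
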